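# Eleven planes in $\mathbb C^3$ whose arrangement group is not residually finite rationally $p$

## 1. Three lines in the plane and the Heisenberg group

Remove the three lines $x=0$, $y=0$, $x=y$ from $\mathbb C^2$ and call the rest $M$. The map $(x,y)\mapsto(x,y/x)$ identifies $M$ with $\mathbb C^*\times(\mathbb C\setminus\{0,1\})$, so
$$\pi_1(M)\cong\mathbb Z\times F_2 .$$
The factor $\mathbb Z$ is generated by the loop $\delta:\theta\mapsto(e^{i\theta}x,e^{i\theta}y)$, $0\le\theta\le2\pi$, because along it the first coordinate winds once around $0$ and $y/x$ stays constant. The element $\delta$ is central. It is also visible in homology: $H_1(M;\mathbb Z)=\mathbb Z^3$, with coordinates the winding numbers of $x$, $y$ and $x-y$, and $\delta\mapsto(1,1,1)$.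

Compare this with the Heisenberg group $N$ of integer $3\times3$ upper unitriangular matrices. It is generated by $x,y$, and $c=[x,y]$ is central. Now $c$ is zero in $H_1(N)$. Does it help to pass to a subgroup $N'$ of finite index? Some $x^m$ and $y^m$ with $m\ge1$ lie in $N'$, and since $c$ is central, $[x^m,y^m]=c^{m^2}$. So $c^{m^2}$ is a commutator in $N'$, and every power of $c$ that lies in $N'$ has zero image in $H_1(N';\mathbb Q)$. In no finite-index subgroup does rational first homology see $c$.

So both groups have a central element of infinite order. In the first it is seen by rational homology at once; in the second it is never seen. Can an arrangement group behave like the second one? The next section gives the condition that excludes such behavior, and the conjecture that arrangement groups satisfy it.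

## 2. The RFR$p$ condition and central elements

An **arrangement** is a finite set $\mathcal A$ of codimension $1$ linear subspaces of a finite-dimensional $\mathbb C$-vector space $V$; we always assume $\mathcal A\ne\emptyset$. Its complement is $M(\mathcal A)=V\setminus\bigcup_{H\in\mathcal A}H$, and $\pi_1(M(\mathcal A))$ is called an **arrangement group**. The rank of $\mathcal A$ is the codimension of $\bigcap_{H\in\mathcal A} H$.

**Definition.** Let $p$ be a prime. A finitely generated group $G$ is **residually finite rationally $p$** (RFR$p$) if there is a sequence of subgroups $G=G_0>G_1>\cdots>G_i>G_{i+1}>\cdots$ with $\bigcap_{i\ge0} G_i=\{1\}$ and, for each $i$,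

1. $G_{i+1}\triangleleft G_i$;
2. $G_i/G_{i+1}$ is an elementary abelian $p$-group;
3. $\ker(G_i\to H_1(G_i,\mathbb Q))$ is a subgroup of $G_{i+1}$.

For example, $\mathbb Z$ is RFR$p$ for every $p$: take $G_i=p^i\mathbb Z$; the kernels in (3) are trivial. A non-trivial finite group is not RFR$p$: its rational homology vanishes, so (3) forces $G_1=G_0$, then $G_2=G_1$, and so on.

We use as known that the class of RFR$p$ groups is closed under subgroups and finite direct products, and that finitely generated free groups are RFR$p$ for all $p$. In particular $\mathbb Z\times F_2$ from Section 1 is RFR$p$ for all $p$.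

**Conjecture (KS).** Let $\pi=\pi_1(M(\mathcal A))$ be an arrangement group. Then $\pi$ is RFR$p$, for all primes $p$. (In particular, $\pi$ is torsion-free and residually finite.)

This is stated in "On The Topology Of Line Arrangements" (https://suciu.sites.northeastern.edu/files/2023/04/Sapporo-Aug2016.pdf). We shall see that it is false.

**The transfer.** Let $H\le\Pi$ have finite index $d$, with representatives $t_1,\dots,t_d$ of the cosets $t_jH$. For $x\in\Pi$ write $xt_j=t_{j'}h_j(x)$ with $h_j(x)\in H$. Recall that $x\mapsto\sum_j[h_j(x)]\in H_1(H;\mathbb Q)$ is a homomorphism; it induces the transfer $H_1(\Pi;\mathbb Q)\to H_1(H;\mathbb Q)$.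

**Lemma 1.** Let $H\le\Pi$ have finite index, let $c\in H$ be central in $\Pi$, and suppose $c\mapsto0$ in $H_1(\Pi;\mathbb Q)$. Then $c\mapsto0$ in $H_1(H;\mathbb Q)$.

*Proof.* Since $ct_j=t_jc$ with $c\in H$, we have $h_j(c)=c$ for all $j$. The transfer therefore sends $[c]$ to $d[c]$. But $[c]=0$ in $H_1(\Pi;\mathbb Q)$, so $d[c]=0$ in the rational vector space $H_1(H;\mathbb Q)$, and $[c]=0$ there. $\square$

**Lemma 2.** Let $\Pi$ be finitely generated and let $1\neq c\in Z(\Pi)$ with $c\mapsto0\in H_1(\Pi;\mathbb Q)$. Then $\Pi$ is not RFR$p$ for any $p$.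

*Proof.* Suppose $\Pi=\Pi_0>\Pi_1>\cdots$ is a sequence as in the definition. If $\Pi_i$ is finitely generated, then $\Pi_i/\Pi_{i+1}$ is a finitely generated elementary abelian $p$-group, hence finite, so $\Pi_{i+1}$ has finite index in $\Pi_i$ and is again finitely generated. By induction every $\Pi_i$ has finite index in $\Pi$. Since $\bigcap_i\Pi_i=1$, there is an $i$ with $c\in\Pi_i\setminus\Pi_{i+1}$. By (3), $c$ is not in $\ker(\Pi_i\to H_1(\Pi_i;\mathbb Q))$. This contradicts Lemma 1 for $H=\Pi_i$. $\square$

Applied to $c=[x,y]$, this shows that the Heisenberg group is not RFR$p$ for any $p$.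

We also need the relation with $p$-groups. A group is residually $p$ if each $h\neq1$ is omitted by some normal subgroup of $p$-power index.

**Lemma 3.** (a) Let $H\le\Pi$ be subnormal of $p$-power index. Then $H$ contains a normal subgroup of $\Pi$ of $p$-power index. (b) An RFR$p$ group is residually $p$. (c) If $\Pi$ is residually $p$, then $\bigcap_n\Gamma_n(\Pi)=1$, where $\Gamma_1(\Pi)=\Pi$ and $\Gamma_{n+1}(\Pi)=[\Gamma_n(\Pi),\Pi]$.

*Proof.* (a) Let $H=H_0\triangleleft H_1\triangleleft\cdots\triangleleft H_m=\Pi$; all successive indices are powers of $p$. We construct inductively $N_j\le H$ that is normal of $p$-power index in $H_j$, starting with $N_0=H$. Given $N_j$ and $t\in H_{j+1}$, the conjugate $tN_jt^{-1}$ lies in $H_j$ and is normal of $p$-power index there. It depends only on the coset $tH_j$, so there are finitely many such conjugates. Let $N_{j+1}$ be their intersection. It lies in $N_j\le H$, it is normal in $H_{j+1}$, and $H_j/N_{j+1}$ embeds in a finite product of finite $p$-groups, so $[H_{j+1}:N_{j+1}]$ is a power of $p$. Then $N_m$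 is the desired subgroup.

(b) Let $h\ne1$. Then $h\notin G_i$ for some $i$, and $G_i$ is subnormal of $p$-power index (the quotients are finite, as in the proof of Lemma 2). Apply (a).

(c) If $h\neq1$ is omitted by $N\triangleleft\Pi$ of $p$-power index, then $\Pi/N$ is a finite $p$-group, hence nilpotent, so $\Gamma_n(\Pi)\le N$ for some $n$, and $h\notin\Gamma_n(\Pi)$. $\square$

## 3. Meridians, pencils and the associated graded Lie ring

Let $\mathcal A=\{H_a=\ker f_a\}_{a\in I}$ be an arrangement and $G=\pi_1(M(\mathcal A))$. A *meridian* of $H_a$ is a loop in $M(\mathcal A)$ that runs from the base point to a generic point of $H_a$, once around $H_a$ in the positive direction, and back the same way. Recall that the meridians of a given $H_a$ form one conjugacy class, that finitely many meridians generate $G$, and that $H_1(G)$ is free abelian with basis the meridian classes $x_a$, the coordinates being the winding numbers of the $f_a$.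

With $[g,h]=ghg^{-1}h^{-1}$ and $\Gamma_n=\Gamma_n(G)$, the sum
$$\operatorname{gr}(G)=\bigoplus_{n\ge1}\Gamma_n/\Gamma_{n+1}$$
is a Lie ring under the bracket induced by commutators, and it is generated by $\operatorname{gr}_1(G)=H_1(G)$. Hence $\operatorname{gr}_{n+1}(G)=\sum_a[x_a,\operatorname{gr}_n(G)]$. Conjugate elements have the same class. For a free group $F$, the theorem of Magnus and Witt says that $\operatorname{gr}(F)$ is the free Lie ring on $H_1(F)$.

A *rank-2 flat* is a subset $Y\subseteq I$ consisting of all $a$ for which $H_a$ contains a given codimension $2$ subspace of the form $H_b\cap H_c$, $b\ne c$. Every pair of distinct indices lies in exactly one rank-2 flat, so two distinct rank-2 flats share at most one element. For three distinct lines in $\mathbb C^2$ there is one rank-2 flat, namely $I$; for the three coordinate planes in $\mathbb C^3$ there are three, each with two elements.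

**Lemma 4.** For every rank-2 flat $Y$ and every $a\in Y$,
$$\Big[x_a,\sum_{b\in Y}x_b\Big]=0\quad\text{in }\operatorname{gr}_2(G).\tag{1}$$

*Proof.* The point is to find a commuting pair near $\bigcap_{b\in Y}H_b$. Let $y$ be a point of this intersection on no other hyperplane, $B$ a small ball at $y$, and $\mathcal A_Y=\{H_b\}_{b\in Y}$. Then $B\cap M(\mathcal A)=B\cap M(\mathcal A_Y)$ is invariant under the circle action $y+v\mapsto y+e^{i\theta}v$. An orbit of a circle action is central in $\pi_1$; call its class $\delta$. As $f_b(y+e^{i\theta}v)=e^{i\theta}f_b(v)$ for $b\in Y$, and the other $f_b$ do not vanish on $B$, the homology class of $\delta$ is $\sum_{b\in Y}x_b$. Now $\delta$ commutes with a meridian of $H_a$ inside $B$. Map both to $G$ and take the class of their trivial commutator in $\operatorname{gr}_2(G)$. $\square$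

For a rank-2 flat $Y$ let $\pi_Y:G\to G_Y=\pi_1(M(\mathcal A_Y))$ be induced by inclusion. It kills every meridian of $H_a$ with $a\notin Y$, since there the small circle bounds a disc, and it sends meridians of $H_a$, $a\in Y$, to meridians. As in Section 1, after a choice of coordinates
$$M(\mathcal A_Y)\cong\mathbb C^N\times\mathbb C^*\times(\mathbb P^1\setminus|Y|\text{ points})$$
by $(u,v)\mapsto(u,v/u)$ on the $\mathbb C^2$ factor, where $u=0$ is one of the lines. The circle orbit $\delta$ generates $\pi_1$ of the factor $\mathbb C^*$. So $G_Y\cong\mathbb Z\times F_{|Y|-1}$, and $F_Y:=G_Y/\langle\delta\rangle$ is free of rank $|Y|-1$. Inside $\operatorname{gr}(G)$ put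
$$D_{Y,2}=\sum_{a,b\in Y}\mathbb Z[x_a,x_b],\qquad D_{Y,n+1}=\sum_{a\in Y}[x_a,D_{Y,n}].$$

**Lemma 5.** Let $n\ge2$ and let $Y\neq Y'$ be rank-2 flats. (a) The map $D_{Y,n}\to\operatorname{gr}_n(G_Y)\to\operatorname{gr}_n(F_Y)$ is injective. (b) $\operatorname{gr}(\pi_{Y'})$ kills $D_{Y,n}$.

*Proof.* (b) If $a\ne b$ in $Y$, then one of them is not in $Y'$, so $\operatorname{gr}(\pi_{Y'})$ kills $[x_a,x_b]$. This is the case $n=2$, and larger $n$ follow by induction.

(a) The plan is to show that $D_{Y,n}$ is a quotient of a piece of a free Lie ring that maps isomorphically to $\operatorname{gr}_n(F_Y)$. Fix $c\in Y$, let $Y^\circ=Y\setminus\{c\}$ and $\sigma=\sum_{b\in Y}x_b$. Let $\varphi:\mathrm{Lie}(x_a:a\in Y^\circ)\to\operatorname{gr}(G)$ be the map from the free Lie ring sending generators to generators. By (1), $\sigma$ commutes with every $x_a$, $a\in Y$, hence with the image of $\varphi$. Since $x_c=\sigma-\sum_{a\in Y^\circ}x_a$, bracketing an element of the image of $\varphi$ with $x_c$ is the same as bracketing with $-\sum_{a\in Y^\circ}x_a$. It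 follows by induction that $D_{Y,n}=\varphi(\mathrm{Lie}_n)$ for $n\ge2$. On the other hand $H_1(F_Y)=H_1(G_Y)/\mathbb Z\sigma$ has as basis the images of $x_a$, $a\in Y^\circ$. By Magnus and Witt the composite $\mathrm{Lie}(x_a:a\in Y^\circ)\to\operatorname{gr}(G)\to\operatorname{gr}(G_Y)\to\operatorname{gr}(F_Y)$ is an isomorphism. If $d=\varphi(\ell)\in D_{Y,n}$ maps to $0$ in $\operatorname{gr}_n(F_Y)$, then $\ell=0$ and $d=0$. $\square$

**Rank at most two.** An arrangement of rank $1$ is a single hyperplane, with group $\mathbb Z$; one of rank $2$ with $n$ hyperplanes has group $\mathbb Z\times F_{n-1}$. By the known facts these are RFR$p$ for all $p$. Any counterexample has rank at least $3$.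

## 4. Degree two is local, and the braid arrangement in degree three

By Lemma 2 it would suffice to find a non-trivial central element of $G$ that lies in $[G,G]$. In the Heisenberg group it sits in $\Gamma_2\setminus\Gamma_3$, so a first attempt is to look there. This cannot work.

**Lemma 6.** For every arrangement, $Z(G)\cap\Gamma_2\subseteq\Gamma_3$.

*Proof.* Let $c\in Z(G)\cap\Gamma_2$ have class $v\ne0$ in $\operatorname{gr}_2(G)$. Since every pair of indices lies in exactly one rank-2 flat, $\operatorname{gr}_2(G)=\sum_YD_{Y,2}$; write $v=\sum_Yv_Y$ and choose $Y$ with $v_Y\neq0$. By Lemma 5(b) the image of $v$ in $\operatorname{gr}_2(F_Y)$ is that of $v_Y$, and it is non-zero by Lemma 5(a). In particular $F_Y$ has rank at least $2$. A free Lie ring of rank at least $2$ has trivial center, so some $[x_a,v]$ has non-zero image in $\operatorname{gr}_3(F_Y)$. But $c$ commutes with a meridian of $H_a$, so $[x_a,v]=0$, a contradiction. $\square$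

The proof says why: in degree two everything is seen by the pencils $\pi_Y$, and their groups are essentially free. So we want an element that all pencils miss. In degree three there are candidates: choose three meridians whose hyperplanes lie in no common rank-2 flat and form their triple commutator. Each $\pi_Y$ kills one of the three, hence kills the commutator.

Try this on the braid arrangement, the planes $H_{ij}:z_i=z_j$ $(1\le i<j\le4)$ in $\mathbb C^4$. No rank-2 flat contains $12,13,14$, so all pencils miss $g'=[\gamma_{12},[\gamma_{13},\gamma_{14}]]$. But $g'$ is not central. From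
$$(z_1-z_2)(z_3-z_4)-(z_1-z_3)(z_2-z_4)+(z_1-z_4)(z_2-z_3)=0$$
we get a map, by the three products, from the complement to the line $u-v+w=0$ in $\mathbb P^2$ minus the points $u=0$, $v=0$, $w=0$. It sends $\gamma_{12},\gamma_{13},\gamma_{14}$ to loops with homology classes $a,b,c$, the classes of small circles around the three punctures, because at a generic point of $H_{12}$ the first product vanishes to first order and the others do not vanish, and similarly for $H_{13}$ and $H_{14}$. Here $a+b+c=0$ and $a,b$ is a basis. In the free Lie ring on $a,b$ the class of the image of $g'$ is $[a,[b,c]]=[a,[b,-a-b]]=[a,[a,b]]=aab-2aba+baa$, and its bracket with $b$ is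
$$aabb-2abab+2baba-bbaa\neq0 .$$
So $[g',\gamma_{13}]\neq1$. An additional map to a free group, which does not come from a pencil of $\mathcal A$, still sees $g'$.

So we need an arrangement in which the degree-three elements missed by the pencils exist but lead to nothing in degree four. There is a second difficulty. Suppose $\beta\in\operatorname{gr}_3(G)$ is the class of $g$ and $[x_w,\beta]=0$ for all $w$. This says only that $[g,\gamma]\in\Gamma_5$ for every $\gamma\in G$, not that $[g,\gamma]=1$; centrality in $\operatorname{gr}(G)$ does not give centrality in $G$.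

Both difficulties are overcome if the pencils see **all** of $\operatorname{gr}_n(G)$ for every $n\ge4$. For then $[g,\gamma]\in\Gamma_4$ is missed by all pencils, so it lies in $\Gamma_5$, by the same reasoning in $\Gamma_6$, and so on: it falls into $\Gamma_\omega=\bigcap_n\Gamma_n$. And if $G$ is RFR$p$, then $\Gamma_\omega=1$ by Lemma 3, so $g$ is central. What remains is an arrangement with this property and a proof that $g$ itself is non-trivial.

## 5. Eleven planes indexed by $\mathbb Z/11$

Let $R=\mathbb Z/11$, $R^*=R\setminus\{0\}$, $\zeta=e^{2\pi i/11}$. For $k\in R$ put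
$$f_k=(1-\zeta^{3k})\,x+\zeta^{k}\,y+\zeta^{2k}\,z,\qquad H_k=\ker f_k\subset\mathbb C^3,\qquad\mathcal A=\{H_k:k\in R\},\qquad G=\pi_1(M(\mathcal A)).$$

**Theorem 1.** $G$ is not RFR$p$ for any prime $p$. Hence Conjecture (KS) is false.

**Theorem 2.**

1. Let $\Gamma_\omega=\bigcap_n\Gamma_n(G)$ and $Q=G/\Gamma_\omega$. Then $Z(Q)\cap[Q,Q]$ contains an element of infinite order, and no finite-index subgroup of $Q$ is RFR$p$ for any prime $p$.
2. For every prime $p$, no subnormal subgroup of $p$-power index in $G$ is RFR$p$.
3. Theorem 1 and parts 1 and 2 hold for every arrangement with the same intersection lattice as $\mathcal A$. After a linear change of coordinates, $\mathcal A$ is the complexification of a real arrangement. If an arrangement $\mathcal B$ has a flat $E$ whose localization $\mathcal B_E=\{H\in\mathcal B:H\supseteq E\}$ has intersection lattice isomorphic to that of $\mathcal A$, then $\pi_1(M(\mathcal B))$ is not RFR$p$ for any $p$.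
4. For arrangements of rank $\le2$ the conjecture is true. For every $r\ge3$ there is an irreducible, complexified real arrangement of rank $r$ whose group is not RFR$p$ for any prime $p$.

**The rank-2 flats.** The forms are chosen so that concurrence becomes addition in $R$. For distinct $a,b,c\in\mathbb C$ let $V=\det(1,t,t^2)_{t=a,b,c}\ne0$ (one row for each value of $t$). Then
$$\det(1-t^3,t,t^2)_{t=a,b,c}=V-abc\,\det(t^2,1,t)_{t=a,b,c}=V(1-abc),$$
since the columns $(t^2,1,t)$ are a cyclic, hence even, permutation of $(1,t,t^2)$. With $t$ running over powers of $\zeta$ this says: for distinct $a,b,c\in R$,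
$$f_a,f_b,f_c\text{ are linearly dependent}\iff a+b+c=0\text{ in }R.\tag{2}$$
The $f_a$ are non-zero and pairwise non-proportional, since otherwise all triples containing a given pair would be dependent. The rank is $3$. The rank-2 flat through $a\neq b$ contains a third element only if it is $c=-a-b$ with $c\neq a,b$. So the rank-2 flats are:

- **triple flats** $\{a,b,c\}$, with $a,b,c$ distinct and $a+b+c=0$;
- **double flats** $\{a,b\}$, with $a\ne b$ and $-a-b\in\{a,b\}$, that is, $b=-2a=9a$ or $b=-a/2=5a$, with $a\ne0$.

We compute with the inverses modulo $11$: $2\leftrightarrow6$, $3\leftrightarrow4$, $5\leftrightarrow9$, $7\leftrightarrow8$, $10\leftrightarrow10$. The triple flats are the five sets $\{0,a,-a\}$ and the ten sets $X_k=\{k,2k,8k\}$, $k\in R^*$. Indeed $1+2+8=0$ in $R$; the ratios of two elements of $X_k$ are $2,8,4$ and their inverses $6,7,3$, and a pair with one of these ratios lies in exactly one $X_k$. The remaining ratios are $10$ (flats $\{0,a,-a\}$) and $5,9$ (double flats). Explicitly, the $X_k$ for $k=1,\dots,10$ are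
$$\{1,2,8\},\{2,4,5\},\{3,6,2\},\{4,8,10\},\{5,10,7\},\{6,1,4\},\{7,3,1\},\{8,5,9\},\{9,7,6\},\{10,9,3\}.$$

*Standing assumption for Sections 6 to 10.* From now on $\mathcal A=\{H_a=\ker f_a\}_{a\in R}$ is **any** arrangement, in a space of any dimension, whose rank-2 flats are the triple and double flats above, and $G=\pi_1(M(\mathcal A))$. This includes the eleven planes and every arrangement with the same intersection lattice.

## 6. Fifteen Jacobi identities

The purpose of this section is to compute what relations (1) impose in degree three. Let $L$ be any Lie ring generated by elements $x_a$ $(a\in R)$ that satisfy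
$$\Big[x_a,\sum_{b\in Y}x_b\Big]=0\quad\text{for every rank-2 flat }Y\ni a.\tag{3}$$
By Lemma 4, $L=\operatorname{gr}(G)$ is an example.

**Step 1. Degree two.** The purpose is to name all brackets $[x_a,x_b]$. For a double flat, (3) says $[x_a,x_b]=0$. For a triple flat it gives $[x_a,x_b]+[x_a,x_c]=0$ and the like, so $[x_a,x_b]=[x_b,x_c]=[x_c,x_a]$. Put, for $k,a\in R^*$,
$$z_k=[x_k,x_{2k}]=[x_{2k},x_{8k}]=[x_{8k},x_k],\qquad u_a=[x_0,x_a]=[x_a,x_{-a}]=[x_{-a},x_0].$$
Then $u_{-a}=-u_a$. For $a,b\neq0$ and $r=b/a$:

| $r$ | 2 | 8 | 4 | 6 | 7 | 3 | 5, 9 | 10 |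
|---|---|---|---|---|---|---|---|---|
| $[x_a,x_b]$ | $z_a$ | $-z_a$ | $z_{6a}$ | $-z_{6a}$ | $z_{7a}$ | $-z_{7a}$ | $0$ | $u_a$ |

For $r=4$ we have $a=2k$, $b=8k$ with $k=6a$. For $r=6$, $a=2b$ and $b=6a$. For $r=7$, $a=8b$ and $b=7a$. For $r=3$, $a=8k$, $b=2k$ with $k=7a$. The table keeps its form when all indices are multiplied by $\lambda\in R^*$.

**Step 2. Names in degree three.** For a triple flat $X$ let $z_X$ denote the attached $z_k$ or $u_a$ (the latter up to sign). The brackets $[x_l,z_X]$ with $l\notin X$ are exactly
$$Z_s(k)=[x_{sk},z_k]\ \ (s\in\{0,3,4,5,6,7,9,10\}),\qquad U_s(a)=[x_{sa},u_a]\ \ (s\in\{2,\dots,9\}),$$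
and $u_{-a}=-u_a$ gives
$$U_{-s}(a)=-U_s(-a).\tag{4}$$

**Step 3. Non-concurrent triples up to scaling.** We want to list all Jacobi identities among the $x$'s that involve these brackets. Call a $3$-subset of $R$ *non-concurrent* if it is not a triple flat. Scaling by $R^*$ preserves this. Up to scaling there are fifteen representatives:

- Sets containing $0$: they scale to $\{0,1,r\}\sim\{0,1,1/r\}$ with $r\neq10$; representatives $r=2,3,5,7$.
- Sets without $0$ that contain an opposite pair: they scale to $\{1,10,l\}$, and scaling by $10$ exchanges $l$ and $-l$; representatives $l=2,3,4,5$.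
- The others scale to $\{1,b,c\}$ with $b\neq c$ in $\{2,\dots,9\}$, $b+c\ne0$, $1+b+c\neq0$. Of the $28$ pairs, the first condition excludes $\{2,9\},\{3,8\},\{4,7\},\{5,6\}$ and the second excludes $\{2,8\},\{3,7\},\{4,6\}$, which leaves $21$. Each row below gives a representative and its two other rescalings that contain $1$, by the inverses of $b$ and $c$; together the rows contain all $21$.

| representative | rescalings containing 1 |
|---|---|
| $\{1,2,3\}$ | $\times6$: $\{1,6,7\}$; $\times4$: $\{1,4,8\}$ |
| $\{1,2,4\}$ | $\times6$: $\{1,2,6\}$; $\times3$: $\{1,3,6\}$ |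
| $\{1,2,5\}$ | $\times6$: $\{1,6,8\}$; $\times9$: $\{1,7,9\}$ |
| $\{1,2,7\}$ | $\times6$: $\{1,6,9\}$; $\times8$: $\{1,5,8\}$ |
| $\{1,3,4\}$ | $\times4$: $\{1,4,5\}$; $\times3$: $\{1,3,9\}$ |
| $\{1,3,5\}$ | $\times4$: $\{1,4,9\}$; $\times9$: $\{1,5,9\}$ |
| $\{1,7,8\}$ | $\times8$: $\{1,8,9\}$; $\times7$: $\{1,5,7\}$ |

**Step 4. The identities.** For each representative $(p,q,r)$ we write the identity
$$[x_p,[x_q,x_r]]+[x_q,[x_r,x_p]]+[x_r,[x_p,x_q]]=0,$$
scaled by an arbitrary $\lambda\in R^*$. Inner brackets of non-zero indices are read off from Step 1 using the ratios $r/q$, $p/r$, $q/p$; the outer bracket $[x_l,z_k]$ is $Z_{l/k}(k)$, and $[x_l,u_a]$ is $U_{l/a}(a)$. Here is one row in full. For $(1,10,3)$, $3/10=8$ gives $[x_{10},x_3]=-z_{10}$; $1/3=4$ gives $[x_3,x_1]=z_{18}=z_7$; and $[x_1,x_{10}]=u_1$. The sum is $-[x_1,z_{10}]+[x_{10},z_7]+[x_3,u_1]$, where $1/10=10$ and $10/7=3$.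

| $p,q,r$ | ratios $r/q,\ p/r,\ q/p$ | $[x_q,x_r],\ [x_r,x_p],\ [x_p,x_q]$ | identity, all $\lambda\in R^*$ |
|---|---|---|---|
| $0,1,2$ | $2,-,-$ | $z_1,\ -u_2,\ u_1$ | $Z_0(\lambda)-U_6(2\lambda)+U_2(\lambda)=0$ |
| $0,1,3$ | $3,-,-$ | $-z_7,\ -u_3,\ u_1$ | $-Z_0(7\lambda)-U_4(3\lambda)+U_3(\lambda)=0$ |
| $0,1,5$ | $5,-,-$ | $0,\ -u_5,\ u_1$ | $-U_9(5\lambda)+U_5(\lambda)=0$ |
| $0,1,7$ | $7,-,-$ | $z_7,\ -u_7,\ u_1$ | $Z_0(7\lambda)-U_8(7\lambda)+U_7(\lambda)=0$ |
| $1,10,2$ | $9,6,10$ | $0,\ -z_1,\ u_1$ | $-Z_{10}(\lambda)+U_2(\lambda)=0$ |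
| $1,10,3$ | $8,4,10$ | $-z_{10},\ z_7,\ u_1$ | $-Z_{10}(10\lambda)+Z_3(7\lambda)+U_3(\lambda)=0$ |
| $1,10,4$ | $7,3,10$ | $z_4,\ -z_6,\ u_1$ | $Z_3(4\lambda)-Z_9(6\lambda)+U_4(\lambda)=0$ |
| $1,10,5$ | $6,9,10$ | $-z_5,\ 0,\ u_1$ | $-Z_9(5\lambda)+U_5(\lambda)=0$ |
| $1,2,3$ | $7,4,2$ | $z_3,\ z_7,\ z_1$ | $Z_4(3\lambda)+Z_5(7\lambda)+Z_3(\lambda)=0$ |
| $1,2,4$ | $2,3,2$ | $z_2,\ -z_6,\ z_1$ | $Z_6(2\lambda)-Z_4(6\lambda)+Z_4(\lambda)=0$ |
| $1,2,5$ | $8,9,2$ | $-z_2,\ 0,\ z_1$ | $-Z_6(2\lambda)+Z_5(\lambda)=0$ |
| $1,2,7$ | $9,8,2$ | $0,\ -z_7,\ z_1$ | $-Z_5(7\lambda)+Z_7(\lambda)=0$ |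
| $1,3,4$ | $5,3,3$ | $0,\ -z_6,\ -z_7$ | $-Z_6(6\lambda)-Z_{10}(7\lambda)=0$ |
| $1,3,5$ | $9,9,3$ | $0,\ 0,\ -z_7$ | $-Z_7(7\lambda)=0$ |
| $1,7,8$ | $9,7,7$ | $0,\ z_1,\ z_7$ | $Z_7(\lambda)+Z_9(7\lambda)=0$ |

**Lemma 7.** In $L$ there is an element $\beta$ such that, for all $k,a\in R^*$,
$$Z_4(k)=\beta,\quad Z_3(k)=-\beta,\quad U_3(a)=U_4(a)=\beta,\quad U_7(a)=U_8(a)=-\beta,$$
and all other $Z_s,U_s$ vanish. Conversely, these values (for a symbol $\beta$) satisfy all identities of the table and (4).

*Proof.* We name the row used at each point. Row $1,3,5$ gives $Z_7=0$. Then $Z_5=0$ (row $1,2,7$), $Z_6=0$ (row $1,2,5$), $Z_{10}=0$ (row $1,3,4$), $Z_9=0$ (row $1,7,8$), $U_5=0$ (row $1,10,5$) and $U_2=0$ (row $1,10,2$). By (4), $U_6=0$ and $U_9=0$, so $Z_0=0$ (row $0,1,2$).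

Row $1,2,4$ now reads $Z_4(6\lambda)=Z_4(\lambda)$. Since $6^2=3$ and $6^5=10$ in $R$, the element $6$ has order $10$ and generates $R^*$; hence $Z_4$ is constant. Call its value $\beta$. Next $Z_3=-\beta$ (row $1,2,3$), $U_3=\beta$ (row $1,10,3$), $U_4=\beta$ (row $1,10,4$), and by (4) $U_8(a)=-U_3(-a)=-\beta$ and $U_7(a)=-U_4(-a)=-\beta$.

For the converse, substitute. Rows $0,1,3$ and $0,1,7$ read $-\beta+\beta=0$ and $\beta-\beta=0$; row $1,2,3$ reads $\beta+0-\beta=0$; row $1,2,4$ reads $0-\beta+\beta=0$; rows $1,10,3$ and $1,10,4$ read $-\beta+\beta=0$; in all other rows each term is zero. The values satisfy (4) for the pairs $\{s,-s\}=\{2,9\},\{3,8\},\{4,7\},\{5,6\}$. $\square$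

So, apart from what the pencils contribute, degree three has at most one generator, $\beta=[x_4,[x_1,x_2]]$.

## 7. The Lie ring from degree four on

We now show that $\beta$ has no descendants, and that from degree four on only the pencils remain.

**Lemma 8.** $[x_w,\beta]=0$ for all $w\in R$.

*Proof.* Let $w\neq0$. The trick is to write $\beta$ as a bracket of two elements that commute with $x_w$. We have $\beta=U_4(5w)=[x_{9w},u_{5w}]$, as $4\cdot5=9$. Here $[x_w,x_{9w}]=0$ (ratio $9$), and $[x_w,u_{5w}]=U_9(5w)=0$ because $1/5=9$. By Jacobi, $[x_w,\beta]=0$.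

For $w=0$ we use that $\sum_ax_a$ is central in $L$. Fix $b$. Every $a\neq b$ lies with $b$ in exactly one rank-2 flat, so summing (3) over the flats containing $b$ (with $b$ in the role of $a$) gives $[x_b,\sum_ax_a]=0$, the repeated terms $[x_b,x_b]$ being zero. As the $x_b$ generate $L$, $\sum_ax_a$ is central, and $[x_0,\beta]=-\sum_{w\neq0}[x_w,\beta]=0$. $\square$

For a triple flat $X$ let $D_{X,2}=\mathbb Zz_X$ and $D_{X,n+1}=\sum_{a\in X}[x_a,D_{X,n}]$; for $L=\operatorname{gr}(G)$ these are the groups of Section 3. Let $L_n$ be the span of the $n$-fold brackets of the $x_a$, so that $L_{n+1}=\sum_a[x_a,L_n]$.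

**Lemma 9.** $L_n=\sum_XD_{X,n}$ for all $n\ge4$, the sum running over the $15$ triple flats.

*Proof.* **Step 1.** The purpose is to show that generators from outside $X$ do nothing to $D_{X,n}$. For $n\ge2$ consider the statement $S_n$: for every triple flat $X$ and every $d\in D_{X,n}$,

- (i) for every $l\notin X$, $[x_l,d]\in\mathbb Z\beta$ if $n=2$, and $[x_l,d]=0$ if $n\ge3$;
- (ii) $[z_Y,d]=0$ for every triple flat $Y\neq X$.

First, (i) for $n$ implies (ii) for $n$. Since $|X\cap Y|\le1$, there are distinct $b,c\in Y\setminus X$. Then $z_Y=\pm[x_b,x_c]$, and by (i) and Lemma 8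
$$[[x_b,x_c],d]=[x_b,[x_c,d]]-[x_c,[x_b,d]]\in[x_b,\mathbb Z\beta]+[x_c,\mathbb Z\beta]=0 .$$
For $n=2$, (i) is Lemma 7. So $S_2$ holds. Assume $S_n$. As $D_{X,n+1}$ is spanned by elements $d'=[x_a,d]$ with $a\in X$, $d\in D_{X,n}$, it is enough to treat these. For $l\notin X$,
$$[x_l,d']=[[x_l,x_a],d]+[x_a,[x_l,d]].$$
Here $[x_l,x_a]$ is $0$ or $\pm z_Y$ with $l\in Y$, so $Y\neq X$, and the first term vanishes by (ii). The second lies in $[x_a,\mathbb Z\beta]=0$. This gives (i), hence (ii), for $n+1$.

**Step 2.** The purpose is to assemble $L_n$. By Step 1 of Section 6, $L_2=\sum_X\mathbb Zz_X$. Bracketing with all $x_l$ and using Lemma 7 for $l\notin X$ gives $L_3=\sum_XD_{X,3}+\mathbb Z\beta$. Bracketing again, $\beta$ contributes nothing by Lemma 8, and $x_l$ with $l\notin X$ contributes nothing on $D_{X,3}$ by (i). So $L_4=\sum_XD_{X,4}$, and inductively $L_n=\sum_XD_{X,n}$ for $n\geq4$. $\square$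

## 8. A commutator that falls into $\Gamma_\omega$

We return to the group. Let $\Gamma_\omega=\bigcap_n\Gamma_n(G)$ and $K=\bigcap_X\ker\pi_X$ over the $15$ triple flats, a normal subgroup of $G$: the elements missed by all triple pencils.

**Lemma 10.** For $n\ge4$ the map $\operatorname{gr}_n(G)\to\bigoplus_X\operatorname{gr}_n(G_X)$ is injective. Consequently $K\cap\Gamma_4\subseteq\Gamma_\omega$.

*Proof.* Let $v\in\operatorname{gr}_n(G)$ map to $0$. By Lemma 9 with $L=\operatorname{gr}(G)$, $v=\sum_Xd_X$ with $d_X\in D_{X,n}$. By Lemma 5(b), for each triple flat $Y$ the map $\operatorname{gr}(\pi_Y)$ kills all $d_X$ with $X\ne Y$. So it kills $d_Y$, and $d_Y=0$ by Lemma 5(a). Hence $v=0$.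

If $h\in K\cap\Gamma_n$ with $n\ge4$, then the class of $h$ in $\operatorname{gr}_n(G)$ maps to $0$ in every $\operatorname{gr}_n(G_X)$, so it is $0$, that is, $h\in K\cap\Gamma_{n+1}$. Induction on $n$ gives the last claim. $\square$

Choose meridians $\gamma_1,\gamma_2,\gamma_4\in G$ of $H_1,H_2,H_4$ and let
$$g=[\gamma_4,[\gamma_1,\gamma_2]]\in\Gamma_3 .$$

**Lemma 11.** (a) $g\in K$. (b) $[g,w]\in\Gamma_\omega$ for all $w\in G$.

*Proof.* (a) Since $1+2+4\neq0$ in $R$, no triple flat contains $\{1,2,4\}$. So each $\pi_X$ kills one of the three meridians and therefore $g$. (b) As $K$ is normal and $g\in K\cap\Gamma_3$, $[g,w]\in K\cap\Gamma_4\subseteq\Gamma_\omega$ by Lemma 10. $\square$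

## 9. A nilpotent flat connection that detects $g$

The class of $g$ in $\operatorname{gr}_3(G)$ is $[x_4,[x_1,x_2]]=Z_4(1)=\beta$. Lemma 7 does not say that $\beta\neq0$ in $\operatorname{gr}(G)$: the group could satisfy further relations. We now construct a representation of $G$ that sees $g$.

**Lemma 12.** $g^m\notin\Gamma_4$ for all $m\ne0$.

*Proof.* **Step 1. A model Lie algebra.** The purpose is a Lie algebra over $\mathbb C$ in which (3) holds and $\beta$ is visibly non-zero. Let $\mathfrak n=V\oplus W\oplus\mathbb C\beta$, in degrees $1,2,3$, where $V$ has basis $x_a$ $(a\in R)$ and $W$ has basis the $15$ elements $z_k$ $(k\in R^*)$ and $u_a$ ($a\in R^*$ modulo $\pm$, with $u_{-a}:=-u_a$). Define an antisymmetric bracket as follows. On $V\times V$ it is the table of Section 6 together with $[x_0,x_a]=u_a$; in other words, for each triple flat, oriented as $(k,2k,8k)$ or $(0,a,-a)$, the three cyclically consecutive brackets equal $z_k$, respectively $u_a$, and double flats give $0$. On $V\times W$, put $[x_l,z_X]=0$ if $l\in X$, and give $[x_l,z_X]$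 the value prescribed by Lemma 7 if $l\notin X$; this is compatible with $u_{-a}=-u_a$ because the values satisfy (4). All other brackets are $0$.

The Jacobi expression is trilinear and alternating, and it vanishes in total degree $\ge4$. So it has to be checked only on three distinct $x$'s. For a non-concurrent triple it is the left side of a scaled row of the table of Section 6, which vanishes by the converse part of Lemma 7. For a triple flat $X$ each of its terms has the form $\pm[x_l,z_X]$ with $l\in X$, which is $0$. So $\mathfrak n$ is a graded Lie algebra.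

Give $V$, $W$, $\mathbb C\beta$ the weights $1,2,3$. The enveloping algebra $U(\mathfrak n)$ is then graded; let $U=U(\mathfrak n)/(\text{weight}\ge4)$, a finite-dimensional algebra, and let $U_{\ge s}$ be the span of its elements of weight at least $s$. By Poincaré–Birkhoff–Witt, $\beta\ne0$ in $U$.

**Step 2. A flat $U$-valued form.** The purpose is to produce a representation of $G$ from $\mathfrak n$. Let $\omega_a=df_a/f_a$ and $\omega=\sum_a\omega_ax_a$ on $M(\mathcal A)$. Clearly $d\omega=0$, and
$$\omega\wedge\omega=\sum_{\{a,b\}}\omega_a\wedge\omega_b\,[x_a,x_b].$$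
Double flats contribute $0$. A triple flat $\{a,b,c\}$, suitably ordered, contributes $(\omega_a\wedge\omega_b+\omega_b\wedge\omega_c+\omega_c\wedge\omega_a)\,z$ with $z=[x_a,x_b]=[x_b,x_c]=[x_c,x_a]$. The three forms are dependent but pairwise independent, so after rescaling them, which does not change the $\omega$'s, $f_a+f_b+f_c=0$. Then $df_a\wedge df_b=df_b\wedge df_c=df_c\wedge df_a$, and the sum in parentheses is
$$\frac{(f_c+f_a+f_b)\,df_a\wedge df_b}{f_af_bf_c}=0 .$$
Hence $\omega\wedge\omega=0$.

**Step 3. The representation.** For a smooth loop $\gamma:[0,1]\to M(\mathcal A)$ let $\Phi$ be the solution of $\Phi'(t)=\Phi(t)\,\omega(\gamma'(t))$, $\Phi(0)=1$, and put $T(\gamma)=\Phi(1)$ (for piecewise smooth loops solve successively). We show that $T$ is a homomorphism on $G$. Left multiplication by a constant preserves the equation, so $T(\gamma\gamma')=T(\gamma)T(\gamma')$, where $\gamma$ is traversed first. For homotopy invariance, let $h(s,t)$ be a smooth homotopy with fixed endpoints and write $h^*\omega=P\,ds+Q\,dt$. Then $d\omega=0$ gives $\partial_sQ=\partial_tP$,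 and $\omega\wedge\omega=0$ gives $PQ=QP$. Let $\partial_t\Phi=\Phi Q$, $\Phi(s,0)=1$, and $E=\partial_s\Phi-\Phi P$. Then
$$\partial_tE=(\partial_s\Phi)Q+\Phi\,\partial_sQ-\Phi QP-\Phi\,\partial_tP=(\partial_s\Phi)Q-\Phi PQ=EQ .$$
At $t=0$ and $t=1$ the homotopy is constant in $s$, so $P=0$ there. Thus $E(s,0)=0$, hence $E\equiv0$, and $\partial_s\Phi(s,1)=\Phi(s,1)P(s,1)=0$. So $T:G\to U^\times$ is a well-defined homomorphism.

**Step 4. Leading terms.** The purpose is to compute $T(g^m)$. From $\Phi=1+\int\Phi\,\omega$ one reads off, weight by weight,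
$$T(\gamma)=1+\sum_a\Big(\int_\gamma\omega_a\Big)x_a+(\text{weight}\ge2),$$
so $T$ has values in $1+U_{\ge1}$, and $T(\gamma_a)=1+2\pi i\,x_a+\cdots$ for a meridian $\gamma_a$ of $H_a$. Let $A=1+\alpha+\cdots$ and $B=1+\alpha'+\cdots$ with $\alpha,\alpha'$ of weights $s,t\ge1$ and the dots of higher weight. Since $AB-BA=(A-1)(B-1)-(B-1)(A-1)$,
$$ABA^{-1}B^{-1}=1+(AB-BA)A^{-1}B^{-1}=1+[\alpha,\alpha']+(\text{weight}>s+t).$$
As each $1+U_{\ge n}$ is a group, it follows by induction that $T(\Gamma_n)\subseteq1+U_{\ge n}$. In particular $T$ kills $\Gamma_4$. Applying the commutator formula twice, and using that weights $\ge4$ vanish,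
$$T(g)=1+(2\pi i)^3[x_4,[x_1,x_2]]=1+(2\pi i)^3[x_4,z_1]=1+(2\pi i)^3Z_4(1)=1+(2\pi i)^3\beta .$$
Since $\beta^2=0$ in $U$, $T(g^m)=1+m(2\pi i)^3\beta\neq1$ for $m\ne0$. So $g^m\notin\Gamma_4$. $\square$

## 10. Proof of Theorem 1

Suppose $G$ is RFR$p$ for some prime $p$. By Lemma 3(b) and (c), $\Gamma_\omega=1$. By Lemma 11(b), $g$ is then central in $G$; by Lemma 12, $g\neq1$; and $g\in[G,G]$, so $g\mapsto0$ in $H_1(G;\mathbb Q)$. This contradicts Lemma 2. $\blacksquare$

The argument does not decide between two alternatives: either $G$ is not residually nilpotent, or $G=Q$, and then, by part 1 of Theorem 2, no finite-index subgroup of $G$ is RFR$p$ for any prime $p$. In both cases $G$ is not RFR$p$.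

## 11. Finite-index subgroups, other realizations and higher rank

We prove the four parts of Theorem 2.

**Part 1: the quotient $Q=G/\Gamma_\omega$.** Here we no longer assume $\Gamma_\omega=1$; we divide it out. By Lemma 11(b) the image $\bar g$ of $g$ in $Q$ is central, and it lies in $[Q,Q]$. It has infinite order, because $\Gamma_\omega\subseteq\Gamma_4$ and no $g^m$ with $m\neq0$ lies in $\Gamma_4$. Let $H\le Q$ have finite index and choose $m\ge1$ with $c=\bar g^m\in H$. Then $c\neq1$ is central in $Q$, hence in $H$, and $c\mapsto0$ in $H_1(Q;\mathbb Q)$. By Lemma 1, $c\mapsto0$ in $H_1(H;\mathbb Q)$. As $H$ is finitely generated, Lemma 2 shows that it is not RFR$p$ for any $p$.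

**Part 2: subnormal subgroups of $p$-power index.** The purpose is to reduce to part 1 by showing $G=Q$. Let $H\le G$ be subnormal of $p$-power index and suppose that $H$ is RFR$p$. Then $H$ is residually $p$ by Lemma 3(b). We claim that $G$ is residually $p$. If $1\ne h\in H$, choose $M\triangleleft H$ of $p$-power index with $h\notin M$. Then $M$ is subnormal of $p$-power index in $G$, so by Lemma 3(a) it contains a normal subgroup of $G$ of $p$-power index, which omits $h$. If $h\in G\setminus H$, the normal subgroup of $G$ of $p$-power index contained in $H$, again from Lemma 3(a), omits $h$. So the claim holds, $\Gamma_\omega=1$ by Lemma 3(c), and $G=Q$. By part 1, $H$ is not RFR$p$, a contradiction.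

**Part 3: same lattice, reality, localization.** Sections 6 to 10 and the proofs of parts 1 and 2 used only the rank-2 flats. So Theorem 1 and parts 1 and 2 hold for every arrangement with the same intersection lattice.

*Reality.* We look for coordinates in which the forms become real up to scalars. Put $\theta=2\pi k/11$. Then
$$e^{-3i\theta/2}f_k=-2i\sin\tfrac{3\theta}2\,x+e^{-i\theta/2}y+e^{i\theta/2}z .$$
Substituting $x=\tfrac i2X$, $y=\tfrac12(Y+iZ)$, $z=\tfrac12(Y-iZ)$ turns this into $\sin(\tfrac{3\theta}2)X+\cos(\tfrac\theta2)Y+\sin(\tfrac\theta2)Z$. So the arrangement of Section 5 is linearly equivalent to the complexification of the eleven real planes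
$$\sin\tfrac{3\pi k}{11}\,X+\cos\tfrac{\pi k}{11}\,Y+\sin\tfrac{\pi k}{11}\,Z=0,\qquad0\le k\le10 .$$

*Localization.* We embed the group of $\mathcal B_E$ into that of $\mathcal B$. Let $y\in E$ be a point on no hyperplane of $\mathcal B\setminus\mathcal B_E$ and $B$ a small ball at $y$. The composite
$$B\cap M(\mathcal B)=B\cap M(\mathcal B_E)\hookrightarrow M(\mathcal B)\hookrightarrow M(\mathcal B_E)$$
is a homotopy equivalence, because every hyperplane of $\mathcal B_E$ contains $y$ and so $M(\mathcal B_E)$ is invariant under dilations centered at $y$. Hence $\pi_1(M(\mathcal B_E))$ is isomorphic to a subgroup of $\pi_1(M(\mathcal B))$. It is not RFR$p$ by the first statement of part 3, and RFR$p$ passes to subgroups. So $\pi_1(M(\mathcal B))$ is not RFR$p$ for any $p$.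

**Part 4: all ranks.** Rank at most $2$ was treated at the end of Section 3.

*Construction.* Let $r\ge3$, and let $f_k^{\mathbb R}$ be the real forms above in coordinates $X_1,X_2,X_3$. For $r=3$ take the arrangement of the $\ker f_k^{\mathbb R}$, that is, the one of Section 5. For $r\ge4$ take in $\mathbb C^r$ the hyperplanes $\ker f_k^{\mathbb R}$ $(k\in R)$, $X_4=0,\dots,X_r=0$ and $s=0$, where
$$s=f_0^{\mathbb R}+f_1^{\mathbb R}+f_2^{\mathbb R}+X_4+\cdots+X_r .$$
By (2), $f_0^{\mathbb R},f_1^{\mathbb R},f_2^{\mathbb R}$ are independent, since $0+1+2\neq0$ in $R$; so the rank is $r$. The arrangement is complexified real. For $r\ge4$ the hyperplanes containing the flat $X_1=X_2=X_3=0$ are exactly the $\ker f_k^{\mathbb R}$, because $s$ restricts there to $X_4+\cdots+X_r\ne0$. The localization at this flat has the lattice of the arrangement of Section 5, so by part 3 the group is not RFR$p$ for any $p$. For $r=3$ this is Theorem 1.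

*Irreducibility.* An arrangement of full rank is *irreducible* if it is not, after a linear change of coordinates, a product of two non-empty arrangements; that is, its forms cannot be divided into two non-empty sets whose spans meet only in $0$. (The lines $xy=0$ in $\mathbb C^2$ are reducible; the three lines of Section 1 are not.) Let
$$\mathsf B=\{f_0^{\mathbb R},f_1^{\mathbb R},f_2^{\mathbb R},X_4,\dots,X_r\},$$
a basis of the dual space. Some form $e$ of the arrangement has all its coefficients in this basis non-zero: for $r\ge4$ take $e=s$. For $r=3$ take $e=f_4^{\mathbb R}$; since $4+0+1$, $4+0+2$, $4+1+2$ are non-zero in $R$, (2) shows that $e$ is independent of any two of $f_0^{\mathbb R},f_1^{\mathbb R},f_2^{\mathbb R}$, so no coefficient vanishes.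

Suppose the forms are divided into two sets with spans $U_1,U_2$ and $U_1\cap U_2=0$. The dual space is then $U_1\oplus U_2$. Put $\mathsf B_i=\mathsf B\cap U_i$. These two sets partition $\mathsf B$, and $|\mathsf B_i|\le\dim U_i$ with $|\mathsf B_1|+|\mathsf B_2|=r=\dim U_1+\dim U_2$; so $\mathsf B_i$ is a basis of $U_i$. If both are non-empty, then $e$, having all coefficients non-zero, lies in neither $U_1$ nor $U_2$, which is impossible. So one of them, say $\mathsf B_2$, is empty; then $U_2=0$, and the second set of forms is empty, since the forms are non-zero. Hence the arrangement is irreducible. $\blacksquare$
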